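# Countable compactness under linear homeomorphisms of $C_p$-spaces

## Two $\ell_p$-equivalent spaces that disagree on countable compactness

All spaces are Tychonov. For a space $X$, $C_p(X)$ is the vector space $C(X)$ of all continuous functions $X\to\mathbb R$ with the topology of pointwise convergence. Spaces $X$ and $Y$ are **$\ell_p$-equivalent** if $C_p(X)$ and $C_p(Y)$ are linearly homeomorphic.

**Theorem 1.** There are $\ell_p$-equivalent locally compact Hausdorff (hence Tychonov) spaces $X$ and $Y$ such that every infinite subset of $X$ contains an infinite subset with compact closure in $X$, while $Y$ is not countably compact.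

The construction is carried out in ZFC. A space is *countably compact* if each of its infinite subsets has an accumulation point; equivalently, every sequence has a cluster point; equivalently, there is no infinite closed discrete subset. A space with the stronger property of $X$ in Theorem 1 is called *totally countably compact*. A topological property is *preserved by $\ell_p$-equivalence* if, whenever $X$ and $Y$ are $\ell_p$-equivalent, one has it exactly when the other does. So Theorem 1 says that countable compactness is not preserved, and that it fails even when we start from a space that is quite a bit better than countably compact.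

The question comes from the document "CWI is the nationally funded Dutch institute for research in Mathematics and Computer Science." at https://ir.cwi.nl/pub/13207/13207A.pdf. Its background consists of results of Arhangel'skiĭ: pseudocompactness, compactness and $\sigma$-compactness are preserved by $\ell_p$-equivalence. (*Pseudocompact* means that every continuous real function is bounded.) A countably compact space is pseudocompact, because the increasing open cover $\{|f|<n\}$ must stop. For normal spaces the converse holds: if $\{x_1,x_2,\dots\}$ were an infinite closed discrete set, Tietze's theorem would extend $x_n\mapsto n$ to an unbounded continuous function. So among normal spaces countable compactness is preserved. The question is about the class of all Tychonov spaces.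

After Theorem 1 we prove two positive results, Theorems 2 and 3. They show what does survive, and they explain why the example has the shape it has.

## Pointwise topology, small examples, finite supports

**Small cases.** If $X$ is discrete and countably compact, it is finite, $C_p(X)=\mathbb R^{|X|}$, and an $\ell_p$-equivalent $Y$ has $\dim C(Y)=|X|$, so $Y$ is finite too. Nothing goes wrong here. For a pair of $\ell_p$-equivalent spaces that are not homeomorphic, let $S$ be a convergent sequence with its limit. Subtracting the limit value gives $C_p(S)\cong c_0\times\mathbb R$, where $c_0$ has the pointwise topology. Interleaving gives $c_0\times c_0\cong c_0$, and a shift gives $c_0\times\mathbb R\cong c_0$. Hence $C_p(S\oplus S)\cong c_0\times\mathbb R\times c_0\times\mathbb R\cong c_0\times \mathbb R\cong C_p(S)$, although $S\oplus S$ has two non-isolated points and $S$ has one. The linear structure remembers which functions tend to zero, and forgets where the limit point is attached. We shall use this freedom.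

**Example of total countable compactness.** In $\omega_1=[0,\omega_1)$ every countable set lies in some $[0,\gamma]$ with $\gamma<\omega_1$, which is compact. So $\omega_1$ is totally countably compact, and not compact. In fact every countable subset has compact closure, which is the still stronger property of *$\omega$-boundedness*.

**Lemma 1.** Every continuous linear functional $L$ on $C_p(X)$ is a finite linear combination of point evaluations, and the combination (with nonzero coefficients at distinct points) is unique.

*Proof.* By continuity at $0$ there are $x_1,\dots,x_k\in X$ and $\delta>0$ such that $|f(x_j)|<\delta$ for all $j$ implies $|L(f)|<1$. If $f(x_j)=0$ for all $j$, then this applies to all multiples of $f$, so $L(f)=0$. Thus $L$ vanishes on the intersection of the kernels of $k$ evaluations, and linear algebra makes $L$ a combination of these. Uniqueness: by complete regularity there is, for any finite set and any point in it, a continuous function that is $1$ at that point and $0$ at the others. $\square$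

Let $\varphi:C_p(X)\to C_p(Y)$ be a linear homeomorphism. By Lemma 1 there are finitely supported measures $\mu_y$ on $X$ ($y\in Y$) and $\nu_x$ on $Y$ ($x\in X$) with
$$\varphi(f)(y)=\mu_y(f),\qquad \varphi^{-1}(g)(x)=\nu_x(g).$$
Write $\mathrm{supp}\,y=\mathrm{supp}\,\mu_y$. Note $\mu_y\ne0$ and $\nu_x\neq 0$, since the constant $1$ is in the range of $\varphi$ and of $\varphi^{-1}$. Composing the two maps gives
$$g(y)=\sum_{x\in\mathrm{supp}\,y}\mu_y(\{x\})\,\nu_x(g)\qquad(g\in C(Y)). \tag{1}$$

**Trying to prove preservation.** Let $X$ be countably compact, and let $y_1,y_2,\dots$ be distinct points forming a closed discrete set in $Y$. Take $g$ with $g(y_n)\to1$. By (1), if all supports have at most $m$ points, then for large $n$ one of the summands has absolute value at least $\frac1{2m}$, say the one at $x_n$. The points $x_n$ cluster at some $x\in X$; the finite set $\mathrm{supp}\,\nu_x$ contains only finitely many $y_n$, so $g$ can be modified to vanish on it, and this kills the large summand near $x$. With some care, this leads to a contradiction (it is Theorem 2 below). The argument stops at one exact point: if $|\mathrm{supp}\,y_n|\to\infty$,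 there need not be a summand in (1) that stays away from $0$. So a counterexample must have supports that grow, and it must spread the value $g(y_n)$ over many small terms. Averages over growing finite sets do this.

## Linear extenders and the Tychonoff plank

**Lemma 2.** Let $A\subset Z$ be closed, and let $e:C_p(A)\to C_p(Z)$ be continuous and linear with $e(u)|_A=u$ (a *linear extender*). Then $C_p(Z)\cong C_p(A)\times\{v\in C_p(Z):v|_A=0\}$.

*Proof.* The maps $f\mapsto(f|_A,\ f-e(f|_A))$ and $(u,v)\mapsto e(u)+v$ are continuous, linear and inverse to each other. $\square$

If the second factor can be recognized as a space of functions tending to zero on a locally compact space, then we may re-attach that space elsewhere, as we did with $S\oplus S$. We need a $Z$ that is not countably compact although $A$ is. Put $\Gamma=\omega_1+1=[0,\omega_1]$ with the order topology, and $N=\{1,2,\dots\}$. Two lemmas about products with $\Gamma$ will be used throughout.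

**Lemma 3.** Let $E$ be compact, $R$ any space, and $f:E\times R\to\mathbb R$ continuous. Then $t\mapsto f(\cdot,t)$ is continuous from $R$ to $C(E)$ with the sup norm.

*Proof.* Fix $t_0$ and $\varepsilon>0$. For each $k\in E$ there are open $U_k\ni k$ and $R_k\ni t_0$ with $|f-f(k,t_0)|<\varepsilon/2$ on $U_k\times R_k$. Finitely many $U_k$ cover $E$; for $t$ in the intersection of the corresponding $R_k$, $\|f(\cdot,t)-f(\cdot,t_0)\|\le\varepsilon$. $\square$

**Lemma 4.** Let $E$ be compact Hausdorff and $Q\subset E$. Every continuous $f:(E\times\Gamma)\setminus(Q\times\{\omega_1\})\to\mathbb R$ extends to a continuous function $F$ on $E\times\Gamma$.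

*Proof.* **Step 1: the slices $f(\cdot,\gamma)$ are eventually constant.** Let $H(\gamma)=f(\cdot,\gamma)\in C(E)$ for $\gamma<\omega_1$. By Lemma 3, $H$ is continuous in the sup norm. We claim that for each $m\in N$ there is $\gamma_m<\omega_1$ with $\|H(\gamma)-H(\delta)\|\le1/m$ for all $\gamma,\delta\ge\gamma_m$. If not, we can choose inductively $\alpha_1<\beta_1<\alpha_2<\beta_2<\cdots$ below $\omega_1$ with $\|H(\alpha_j)-H(\beta_j)\|>1/m$. Then $\delta=\sup_j\alpha_j=\sup_j\beta_j<\omega_1$, and both $H(\alpha_j)$ and $H(\beta_j)$ converge to $H(\delta)$, a contradiction. Put $\gamma_0=\sup_m\gamma_m<\omega_1$. Then $H$ is constant on $[\gamma_0,\omega_1)$.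

**Step 2: define the extension and check it.** Let $F=f$ on $E\times\omega_1$ and $F(k,\omega_1)=f(k,\gamma_0)$. On the clopen set $E\times[0,\gamma_0]$ we have $F=f$; on the complementary clopen set $E\times[\gamma_0+1,\omega_1]$ we have $F(k,\gamma)=f(k,\gamma_0)$. So $F$ is continuous. It extends $f$: if $k\in E\setminus Q$, then continuity of $f$ at $(k,\omega_1)$ gives $f(k,\omega_1)=\lim_{\gamma\to\omega_1}f(k,\gamma)=f(k,\gamma_0)=F(k,\omega_1)$. $\square$

**The plank.** Let $E=N\cup\{q\}$ be a convergent sequence with limit $q$, and $T=(E\times\Gamma)\setminus\{(q,\omega_1)\}$, the Tychonoff plank. The set $N\times\{\omega_1\}$ is infinite, closed and discrete in $T$: its only missing limit is the removed corner. By Lemma 4 continuous functions do not notice that the corner is missing. Let $A=\{q\}\times\omega_1$, a closed countably compact subset of $T$. If $v\in C(T)$ vanishes on $A$, its extension to $E\times\Gamma$ vanishes on $\{q\}\times\Gamma$, so by Lemma 3 (with the factors interchanged) $\sup_\gamma|v(n,\gamma)|\to0$. Thus the second factor in Lemma 2 consists of functions on $N\times\Gamma$ that tend to zero at infinity, and we could re-attach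 $N\times\Gamma$ to a single point at infinity and obtain a countably compact space. Only an extender is missing.

There is none. Suppose $e:C_p(A)\to C_p(T)$ is a linear extender. By Lemma 1, $e(u)(n,\omega_1)$ is a finite combination of values of $u$. All the points used for all $n$ together form a countable set, so they lie in $\{q\}\times[0,\delta]$ for some $\delta<\omega_1$. Let $u=0$ on $\{q\}\times[0,\delta]$ and $u=1$ on the rest of $A$. Then $e(u)(n,\omega_1)=0$ for all $n$, while the extension of $e(u)$ to the corner has value $\lim_\gamma u(q,\gamma)=1$ there, and also value $\lim_n e(u)(n,\omega_1)=0$.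

So $A$ must contain points at level $\omega_1$ from which the values at $(n,\omega_1)$ can be approximated. The simplest repair gives each $n$ one partner $i_n$ with $i_n\to q$ as well, sets $A=((\{i_n:n\in N\}\cup\{q\})\times\Gamma)\setminus\{(q,\omega_1)\}$, and extends by $(n,\gamma)\mapsto u(i_n,\gamma)$. Now the extender exists, but $A$ contains the closed discrete set $\{(i_n,\omega_1):n\in N\}$; indeed $A$ is a copy of $T$.

The way out is to give $n$ a finite set $I_n$ of partners, with $|I_n|\to\infty$. The *average* over $I_n$ should follow the value at $n$ for every continuous function, while any *choice* of one point from each $I_n$ should stay away from $N$. A convergent sequence cannot do this, so we build a compact space $K$ for the purpose.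

## The compact space $K$ built from averages

Let $I_n$ ($n\in N$) be pairwise disjoint nonempty finite sets, disjoint from $N$, with $|I_n|\to\infty$. Put $I=\bigcup_nI_n$ and $W=I\cup N$. Let $\mathcal A$ be the set of bounded $f:W\to\mathbb R$ such that
$$\text{for every }\varepsilon>0:\qquad\frac{|\{i\in I_n:|f(i)-f(n)|>\varepsilon\}|}{|I_n|}\longrightarrow0\quad(n\to\infty). \tag{2}$$
So most partners of $n$ have almost the value of $n$.

*Examples.* For bounded $u:N\to\mathbb R$, the function equal to $u(n)$ on $I_n\cup\{n\}$ is in $\mathcal A$. If $b\subset I$ has exactly one point in each $I_n$, then $1_b\in\mathcal A$, because the fraction in (2) is at most $1/|I_n|$; this uses $|I_n|\to\infty$. If $b$ contains about half of each $I_n$, then $1_b\notin\mathcal A$. If instead $|I_n|\le m$ for all $n$, the fraction in (2) would be $0$ or at least $1/m$, so (2) would force *all* partners to follow $n$, and we would be back at the failed repair.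

**$\mathcal A$ is a uniformly closed subalgebra of $\ell_\infty(W)$.** If $|(f+g)(i)-(f+g)(n)|>\varepsilon$, then $f$ or $g$ has difference greater than $\varepsilon/2$ at $i$; so $\mathcal A$ is closed under sums, and clearly under scalar multiples. For products use
$$|fg(i)-fg(n)|\le\|f\|\,|g(i)-g(n)|+\|g\|\,|f(i)-f(n)|.$$
If $\|f-g\|<\varepsilon/3$ with $g\in\mathcal A$, then $|f(i)-f(n)|>\varepsilon$ implies $|g(i)-g(n)|>\varepsilon/3$; so $\mathcal A$ is uniformly closed. It contains the constants, and all finitely supported functions, since such a function vanishes on $I_n\cup\{n\}$ for all but finitely many $n$.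

**Definition of $K$.** Let $K$ be the closure of the image of $W$ under the evaluation map $w\mapsto(f(w))_{f\in\mathcal A}$ into $\mathbb R^{\mathcal A}$. As each $f$ is bounded, $K$ is compact Hausdorff. The evaluation map is injective because $1_{\{w\}}\in\mathcal A$, and we regard $W$ as a dense subset of $K$.

**Each $w\in W$ is isolated in $K$.** The set of points of $K$ whose coordinate at $1_{\{w\}}$ exceeds $1/2$ is open and meets $W$ only in $w$. As $W$ is dense, this open set lies in the closure of $\{w\}$, so it is $\{w\}$.

**$C(K)=\mathcal A$.** Since $W$ is dense, restriction $C(K)\to\ell_\infty(W)$ is an isometric algebra homomorphism. The coordinate functions of $K$ restrict exactly to the elements of $\mathcal A$; hence they form a closed subalgebra of $C(K)$, which contains the constants and separates points. By Stone–Weierstrass it is all of $C(K)$. We identify $C(K)$ with $\mathcal A$.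

**Lemma 5.** For $h\in C(K)$ put $a_n(h)=\frac1{|I_n|}\sum_{i\in I_n}h(i)$. Then $h(n)-a_n(h)\to0$, uniformly for $h$ in any norm-compact subset of $C(K)$.

*Proof.* For $\varepsilon>0$, split the average of $|h(i)-h(n)|$ over $I_n$ according to whether the difference exceeds $\varepsilon$:
$$|h(n)-a_n(h)|\le\varepsilon+2\|h\|\cdot\frac{|\{i\in I_n:|h(i)-h(n)|>\varepsilon\}|}{|I_n|}.$$
By (2) the limsup is at most $\varepsilon$, for every $\varepsilon$. For the uniformity, the functionals $L_n(h)=h(n)-a_n(h)$ have norm at most $2$. Given a norm-compact set and $\varepsilon>0$, choose a finite $\varepsilon/4$-net $h_1,\dots,h_r$ in it, and $n_0$ with $|L_n(h_j)|<\varepsilon/2$ for all $n\ge n_0$ and all $j$. Then $|L_n(h)|<2\cdot\frac\varepsilon4+\frac\varepsilon2=\varepsilon$ for all $h$ in the set and $n\ge n_0$. $\square$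

**The pieces of $K$.** Let
$$K_0=K\setminus N,\qquad Q=\overline N\setminus N,\qquad X_0=K\setminus\overline N.$$
Since $N$ is open in $K$, $K_0$ is closed, and so is $Q=\overline N\cap K_0$. The set $X_0$ is open. Points of $I$ are isolated and not in $N$, so $I\subset X_0$. Finally
$$K=X_0\sqcup N\sqcup Q,\qquad K_0=X_0\sqcup Q.$$

## Choices from the sets $I_n$ stay away from $\overline N$

**Lemma 6.** Every infinite subset of $X_0$ contains an infinite subset lying in a compact subset of $X_0$. In particular $X_0$ is countably compact.

*Proof.* Let $\mathcal Z=\{b\subset I:\ |b\cap I_n|/|I_n|\to0\}$, the sets of density zero.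

**Step 1: density-zero sets have compact closure inside $X_0$.** Let $b\in\mathcal Z$. As $1_b=0$ on $N$, the fraction in (2) is at most $|b\cap I_n|/|I_n|$, so $1_b\in\mathcal A$. Its extension to $K$ takes only the values $0$ and $1$, and the clopen set where it is $1$ meets the dense set $W$ in $b$, so this clopen set is $\overline b$. It is open and disjoint from $N$, hence disjoint from $\overline N$. So $\overline b$ is a compact subset of $X_0$.

**Step 2: these closures cover $X_0$.** Let $x\in X_0$. Take $f\in C(K)$ with $f(x)=1$ and $f=0$ on $\overline N$, and let $b=\{i\in I:f(i)>1/2\}$. Since $f=0$ on $N$, (2) with $\varepsilon=1/2$ gives $b\in\mathcal Z$. Every neighbourhood $U$ of $x$ meets the dense set $W$ inside $U\cap\{f>1/2\}$, at a point that is not in $N$; this point is in $b$. So $x\in\overline b$.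

**Step 3: one density-zero set for infinitely many points.** Let $S\subset X_0$ be infinite.

If $S\cap I$ is infinite, then, as the $I_n$ are finite, there is an infinite $b\subset S\cap I$ with $|b\cap I_n|\le1$ for all $n$. Since $|I_n|\to\infty$, $b\in\mathcal Z$, and $b\subset\overline b$, which is a compact subset of $X_0$ by Step 1.

Otherwise choose distinct $x_1,x_2,\dots\in S\setminus I$, and by Step 2 sets $b_k\in\mathcal Z$ with $x_k\in\overline{b_k}$. Finite unions of members of $\mathcal Z$ are in $\mathcal Z$, so we can choose $n_1<n_2<\cdots$ with
$$|(b_1\cup\dots\cup b_k)\cap I_n|<|I_n|/k\qquad\text{for all }n\ge n_k.$$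
Put $b=\bigcup_k\bigl(b_k\setminus\bigcup_{n<n_k}I_n\bigr)$. If $n_k\le n<n_{k+1}$, only $b_1,\dots,b_k$ contribute to $b\cap I_n$, so $|b\cap I_n|<|I_n|/k$. Hence $b\in\mathcal Z$. The set $b_k\setminus b$ is a finite subset of $I$, hence closed, and $x_k\notin I$; from $x_k\in\overline{b_k}=\overline{b_k\cap b}\cup(b_k\setminus b)$ we get $x_k\in\overline b$. This holds for all $k$, and $\overline b$ is a compact subset of $X_0$ by Step 1. $\square$

*Remark.* Although choices avoid $\overline N$, the whole set $I$ does not: $Q\subset\overline I$. Suppose $q\in Q\setminus\overline I$, and take $h\in C(K)$ with $h(q)=1$ and $h=0$ on $\overline I$. Then $a_n(h)=0$, so $h(n)\to0$ by Lemma 5; but the neighbourhood $\{h>1/2\}$ of $q$ contains infinitely many $n$, a contradiction.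

## The spaces $X$ and $Y$

Put
$$Y_0=(K\times\Gamma)\setminus(Q\times\{\omega_1\}),\qquad X_1=(K_0\times\Gamma)\setminus(Q\times\{\omega_1\}).$$
These are open subspaces of compact Hausdorff spaces, because $Q$ is closed; so they are locally compact and Tychonov. $X_1$ is closed in $Y_0$, and $Y_0=X_1\sqcup(N\times\Gamma)$ with $N\times\Gamma$ open. Let $V=(N\times\Gamma)\cup\{\infty\}$ be the one-point compactification of $N\times\Gamma$ ($N$ discrete), and define
$$X=X_1\oplus V,\qquad Y=Y_0\oplus\{*\}.$$
So $Y_0$ is a plank over $K$, and $X$ arises by detaching $N\times\Gamma$ from $X_1$ and attaching it to the point $\infty$. The extra point $*$ balances the value at $\infty$.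

**$Y$ is not countably compact.** Let $D=N\times\{\omega_1\}\subset Y_0$. It is infinite, and discrete because points of $N$ are isolated in $K$. Its closure in $K\times\Gamma$ is $(N\cup Q)\times\{\omega_1\}$, which meets $Y_0$ only in $D$. So $D$ is an infinite closed discrete subset of $Y$.

**$X$ is totally countably compact.** An infinite subset of $X$ has infinitely many points in $V$ or in $X_1$. In the first case we are done, since $V$ is compact. Let $S\subset X_1$ be infinite. If infinitely many points of $S$ have second coordinate below $\omega_1$, take countably infinitely many of them; the supremum $\gamma$ of their second coordinates is below $\omega_1$, and they lie in $K_0\times[0,\gamma]$, a compact subset of $X_1$. Otherwise infinitely many points of $S$ lie at level $\omega_1$, that is, in $(K_0\setminus Q)\times\{\omega_1\}=X_0\times\{\omega_1\}$, and Lemma 6 applies. An infinite set contained in a compact subset of $X$ has compact closure.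

*$X^\omega$ is also countably compact.* Take a sequence in $X^\omega$. For the first coordinate, pass to a subsequence along which this coordinate stays in a compact set (if it takes infinitely many values, use total countable compactness; otherwise make it constant). Continue with the second coordinate, and so on, and take the diagonal subsequence. For each $k$, its $k$-th coordinates lie, except for finitely many terms, in a compact set; adding finitely many points gives a compact $P_k$ containing all of them. The diagonal subsequence lies in the compact set $\prod_kP_k$, so it has a cluster point.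

## The linear homeomorphism

Let $C_0(V)=\{g\in C(V):g(\infty)=0\}$ with the pointwise topology. Every compact subset of $N\times\Gamma$ lies in $M\times\Gamma$ for some finite $M\subset N$, and these sets are compact. Hence a function $g$ on $V$ with $g(\infty)=0$ is in $C_0(V)$ if and only if it is continuous on each $\{n\}\times\Gamma$ and $\sup_\gamma|g(n,\gamma)|\to0$ as $n\to\infty$.

Define $\Phi:C_p(Y_0)\to C_p(X_1)\times C_0(V)$ by $\Phi(f)=(f|_{X_1},g)$, where
$$g(n,\gamma)=f(n,\gamma)-\frac1{|I_n|}\sum_{i\in I_n}f(i,\gamma),\qquad g(\infty)=0. \tag{3}$$
This makes sense because $I\subset X_0$, so $(i,\gamma)\in X_1$ for all $i\in I$ and $\gamma\in\Gamma$, including $\gamma=\omega_1$. This is the map of Lemma 2 for the extender that averages over $I_n$.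

**Step 1: a uniform estimate.** For $F\in C(K\times\Gamma)$ we claim
$$\sup_{\gamma\in\Gamma}\Bigl|F(n,\gamma)-\frac1{|I_n|}\sum_{i\in I_n}F(i,\gamma)\Bigr|\longrightarrow0\quad(n\to\infty). \tag{4}$$
By Lemma 3, $\gamma\mapsto F(\cdot,\gamma)\in C(K)$ is norm continuous. Since $\Gamma$ is compact, $\{F(\cdot,\gamma):\gamma\in\Gamma\}$ is norm-compact, and Lemma 5 gives (4).

**Step 2: $g\in C_0(V)$, so $\Phi$ is well defined.** Continuity of $g$ on each $\{n\}\times\Gamma$ is clear. By Lemma 4 with $E=K$, $f$ extends to $F\in C(K\times\Gamma)$. The points in (3) are in $Y_0$, so (4) for $F$ says $\sup_\gamma|g(n,\gamma)|\to0$.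

It is here that $\Gamma$ is needed. In $K\setminus Q$ alone, $N$ is clopen, a continuous function can take arbitrary values on $N$, and $f(n)-a_n(f)$ need not tend to $0$.

**Step 3: $\Phi$ is bijective.** By (3), $f$ is determined by $(f_1,g)=\Phi(f)$, and the only possible preimage of $(f_1,g)$ is
$$f=f_1\text{ on }X_1,\qquad f(n,\gamma)=g(n,\gamma)+\frac1{|I_n|}\sum_{i\in I_n}f_1(i,\gamma). \tag{5}$$
What must be proved is that this $f$ is continuous on $Y_0$. By Lemma 4 with $E=K_0$, $f_1$ extends continuously to $K_0\times\Gamma$, a closed subset of the compact space $K\times\Gamma$; by Tietze there is a further extension $F_2\in C(K\times\Gamma)$. Let $r=f-F_2$ on $Y_0$. Then $r=0$ on $X_1$. Since $f_1(i,\gamma)=F_2(i,\gamma)$,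
$$r(n,\gamma)=g(n,\gamma)-\Bigl[F_2(n,\gamma)-\frac1{|I_n|}\sum_{i\in I_n}F_2(i,\gamma)\Bigr].$$
So $r$ is continuous on the open set $N\times\Gamma$, and $\sup_\gamma|r(n,\gamma)|\to0$ by $g\in C_0(V)$ and (4). Let $\varepsilon>0$. There is a finite $M\subset N$ with $\{|r|\ge\varepsilon\}\subset M\times\Gamma$. The set $M\times\Gamma$ is clopen and disjoint from $X_1$, so its complement is a neighbourhood of every point of $X_1$ on which $|r|<\varepsilon$. Hence $r$ is continuous at every point of $X_1$ too. So $f=F_2|_{Y_0}+r$ is continuous, and $\Phi(f)=(f_1,g)$.

**Step 4: $\Phi$ is a homeomorphism.** $\Phi$ is linear. By (3) and (5), each coordinate of $\Phi(f)$ and of $\Phi^{-1}(f_1,g)$ is a finite linear combination of point evaluations. So $\Phi$ and $\Phi^{-1}$ are continuous for the pointwise topologies.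

**Step 5: assemble.** We have $C_p(A\oplus B)\cong C_p(A)\times C_p(B)$, and $C_p(V)\cong C_0(V)\times\mathbb R$ via $h\mapsto(h-h(\infty),h(\infty))$. Therefore
$$C_p(Y)\cong C_p(Y_0)\times\mathbb R\cong C_p(X_1)\times C_0(V)\times\mathbb R\cong C_p(X_1)\times C_p(V)\cong C_p(X).$$
This proves Theorem 1. $\blacksquare$

**The supports in this example.** Following Step 5 from $C_p(X)$ to $C_p(Y)$, a function given by $f_1$ on $X_1$ and $h$ on $V$ goes to the function with value $f_1$ on $X_1$, value $h(\infty)$ at $*$, and
$$h(n,\gamma)-h(\infty)+\frac1{|I_n|}\sum_{i\in I_n}f_1(i,\gamma)\quad\text{at }(n,\gamma).$$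
So every point of $Y\setminus(N\times\Gamma)$ has one-point support, and $(n,\gamma)$ has support $\{(n,\gamma),\infty\}\cup(I_n\times\{\gamma\})$, of size $|I_n|+2$.

Let us look at (1) for $y_n=(n,\omega_1)$ and $g\in C(Y)$ with $0\le g\le1$ and $g(*)=0$. The term at $\infty$ is $-g(*)=0$. The term at $(n,\omega_1)$ is $g(n,\omega_1)-\frac1{|I_n|}\sum_{i\in I_n}g(i,\omega_1)+g(*)$, which tends to $0$ by Step 2. Each term at $(i,\omega_1)$ is $g(i,\omega_1)/|I_n|\le1/|I_n|$. All terms tend to $0$, even if $g(y_n)\to1$. This is exactly how the attempted proof of preservation fails.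

## Bounded supports: unions of closed countably compact sets

**Theorem 2.** The property "being a countable union of *closed* countably compact subspaces" is preserved by $\ell_p$-equivalence. Moreover, if $X$ is countably compact and $\varphi:C_p(X)\to C_p(Y)$ is a linear homeomorphism, then for every $k$ the closed set $\{y\in Y:|\mathrm{supp}\,y|\le k\}$ is countably compact. So if the supports are uniformly bounded in size, then $Y$ is countably compact, and in general the support sizes tend to $\infty$ along every infinite closed discrete subset of $Y$. By the example of Theorem 1 they may tend to $\infty$ arbitrarily slowly.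

We use the notation $\mu_y$, $\nu_x$, $\mathrm{supp}\,y$ introduced before (1), and write $\|\cdot\|$ for the total variation norm. By complete regularity, it is the norm of the measure as a functional on bounded continuous functions: on a finite set all signs can be realized by a continuous function with $|f|\le1$.

**Lemma 7.** If $O\subset X$ is open, then $\{y:\mathrm{supp}\,y\cap O\ne\emptyset\}$ is open in $Y$. Consequently the following sets are closed in $Y$: $\{y:\mathrm{supp}\,y\subset F\}$ for closed $F\subset X$; $\{y:|\mathrm{supp}\,y|\le k\}$; $\{y:\|\mu_y\|\le c\}$. The same holds with $X$ and $Y$ interchanged.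

*Proof.* Let $x\in O\cap\mathrm{supp}\,y$. Take $f\in C(X)$ with $f(x)=1$ and $f=0$ off $O$ and on $\mathrm{supp}\,y\setminus\{x\}$. Then $\varphi(f)(y)=\mu_y(\{x\})\ne0$. The set $\{y':\varphi(f)(y')\ne0\}$ is an open neighbourhood of $y$, and each $y'$ in it has a support point where $f\ne0$, which is in $O$. The first closed set is the complement of $\{y:\mathrm{supp}\,y\cap(X\setminus F)\neq\emptyset\}$. For the second, if $|\mathrm{supp}\,y|\ge k+1$, take disjoint open sets around $k+1$ support points; for $y'$ near $y$ the support meets all of them. For the third, $\{y:\|\mu_y\|\le c\}=\bigcap_{|f|\le1}\{y:|\varphi(f)(y)|\le c\}$. $\square$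

**Proof of Theorem 2.** Let $X=\bigcup_mX_m$ with $X_m$ closed and countably compact. Replacing $X_m$ by $X_1\cup\dots\cup X_m$ (in this proof the $X_m$ are just these subsets), assume that they increase. For $m\in N$ put
$$Y_m=\{y\in Y:\ \mathrm{supp}\,y\subset X_m,\ |\mathrm{supp}\,y|\le m,\ \|\mu_y\|\le m\}.$$
By Lemma 7 $Y_m$ is closed, and $Y=\bigcup_mY_m$ since supports are finite. It remains to show that $Y_m$ is countably compact. Suppose it is not. As $Y_m$ is closed, there are distinct $y_n\in Y_m$ ($n\in N$) such that $\{y_n:n\in N\}$ has no accumulation point in $Y$.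

**Step 1: a bound for the measures $\nu_x$.** For $g\in C_b(Y)$, the bounded continuous functions on $Y$, the function $\varphi^{-1}(g)$ is bounded on the countably compact set $X_m$. So the functionals $\nu_x$, $x\in X_m$, are pointwise bounded on the Banach space $C_b(Y)$, and the uniform boundedness principle gives $C:=\sup_{x\in X_m}\|\nu_x\|<\infty$.

**Step 2: measure how much of $g$ is used by the sums (1), and make this nearly minimal.** The plan was to kill a large summand by multiplying $g$ with a function $h$. But then another summand may become large, and we have to repeat. Each killing uses up a fixed amount of a bounded total mass, so this cannot go on; taking an infimum replaces the repetition.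

Let $Q'\subset\beta Y$ be the compact set of cluster points of the sequence $(y_n)$. By assumption $Q'\cap Y=\emptyset$. Call $(g,A)$ *admissible* if $A\subset N$ is infinite, $g\in C(\beta Y)$, $0\le g\le1$, and $g(y_n)\to1$ as $n\to\infty$ in $A$. For example, $(1,N)$ is admissible. Put
$$w_n(g)=\sum_{x\in\mathrm{supp}\,y_n}|\mu_{y_n}(\{x\})|\,|\nu_x|(g)\in[0,mC],\qquad s(g,A)=\limsup_{n\in A}w_n(g).$$
Let $\varepsilon=\frac1{8m}$, let $s^*\ge0$ be the infimum of $s$ over all admissible pairs, and fix an admissible $(g,A)$ with $s(g,A)<s^*+\varepsilon$.

Let $(g',A)$ be admissible with $g'\le g$. Then $w_n(g')>s(g,A)-\varepsilon$ for all but finitely many $n\in A$: otherwise $w_n(g')\le s(g,A)-\varepsilon$ on an infinite $A'\subset A$, and $(g',A')$ would be admissible with $s(g',A')\le s(g,A)-\varepsilon<s^*$. Also $w_n(g)<s(g,A)+\varepsilon$ for all but finitely many $n\in A$. Hence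
$$w_n(g)-w_n(g')<2\varepsilon=\frac1{4m}\qquad\text{for all but finitely many }n\in A. \tag{6}$$

**Step 3: find a large summand.** By (1), $g(y_n)=\sum_{x\in\mathrm{supp}\,y_n}\mu_{y_n}(\{x\})\nu_x(g)$, with at most $m$ summands, and $g(y_n)\to1$ along $A$. So for all but finitely many $n\in A$ we have $g(y_n)\ge\frac12$, and there is $x_n\in\mathrm{supp}\,y_n\subset X_m$ with
$$|\mu_{y_n}(\{x_n\})\,\nu_{x_n}(g)|\ge\frac1{2m}.$$

**Step 4: kill it.** Since $X_m$ is countably compact, the sequence $(x_n)_{n\in A}$ has a cluster point $x\in X_m$. The finite set $\mathrm{supp}\,\nu_x\subset Y$ is disjoint from the compact set $Q'$. Choose $h\in C(\beta Y)$ with $0\le h\le1$, $h=1$ on $Q'$ and $h=0$ on $\mathrm{supp}\,\nu_x$. Then $h(y_n)\to1$: otherwise, for some $\eta>0$, the closed set $\{h\le1-\eta\}$ contains $y_n$ for infinitely many $n$, hence a cluster point of $(y_n)$, that is, a point of $Q'$. So $(gh,A)$ is admissible and $gh\le g$. The function $t\mapsto\nu_t(gh)=\varphi^{-1}(gh|_Y)(t)$ is continuous on $X$ and vanishes at $x$. So for infinitely many $n\in A$ we have $|\nu_{x_n}(gh)|<\frac1{4m^2}$. Since $|\mu_{y_n}(\{x_n\})|\le m$, for these $n$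 (omitting finitely many)
$$w_n(g)-w_n(gh)\ \ge\ |\mu_{y_n}(\{x_n\})|\,|\nu_{x_n}|(g-gh)\ \ge\ |\mu_{y_n}(\{x_n\})|\,\bigl|\nu_{x_n}(g)-\nu_{x_n}(gh)\bigr|\ \ge\ \frac1{2m}-\frac1{4m}=\frac1{4m}.$$
This contradicts (6) with $g'=gh$. So $Y_m$ is countably compact. Exchanging $X$ and $Y$, we see that the property is preserved.

**Step 5: the second part.** Let $X$ be countably compact. Then $X$ is pseudocompact, and by Arhangel'skiĭ's theorem so is $Y$. Thus $C(X)$ is a Banach space in the sup norm, and for each $f\in C(X)$ the function $y\mapsto\mu_y(f)=\varphi(f)(y)$ is bounded. By uniform boundedness $c:=\sup_y\|\mu_y\|<\infty$. Apply the above with $X_m=X$ for all $m$. If $m\ge\max(k,c)$, the closed set $\{y:|\mathrm{supp}\,y|\le k\}$ is contained in the countably compact set $Y_m$, so it is countably compact. If all supports have at most $k$ points, this set is $Y$. In general it contains only finitely many points of any closed discrete subset of $Y$; so the support sizes tend to $\infty$ along every infinite closed discrete subset.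

**Step 6: arbitrarily slow growth.** In the example of Theorem 1 the points $(n,\omega_1)$ of the closed discrete set $D$ have supports of size $|I_n|+2$, and the only restriction on the sizes $|I_n|\geq1$ was $|I_n|\to\infty$. $\blacksquare$

## Preservation of $\kappa$-boundedness

For an infinite cardinal $\kappa$, a space is **$\kappa$-bounded** if every subset of size at most $\kappa$ has compact closure. For example, $\omega_1$ is $\omega$-bounded, as we saw.

**Theorem 3.** For every infinite cardinal $\kappa$, $\kappa$-boundedness is preserved by $\ell_p$-equivalence. In particular, if $X$ is $\omega$-bounded, then $Y$ is $\omega$-bounded, hence countably compact. By Theorem 1, "$\omega$-bounded" cannot be weakened here to "totally countably compact" or to "$X^\omega$ countably compact".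

The last sentence holds because the $X$ of Theorem 1 has both of these weaker properties. One can also see directly that this $X$ is not $\omega$-bounded. By the remark after Lemma 6, the closure of $I$ in $K$ contains $Q\neq\emptyset$ (the infinite discrete open set $N$ is not closed in the compact space $K$). So the closure of the countable set $I\times\{\omega_1\}$ in $K\times\Gamma$ is not contained in $X_1$, and its closure in $X_1$ is not compact.

**Proof of Theorem 3.** Let $X$ be $\kappa$-bounded. If $X=\emptyset$, then $C(Y)=\{0\}$ and $Y=\emptyset$; so let $X\ne\emptyset$. We use that, although supports may grow, a *limit measure* on a compact set sees nearly all of its mass on a part where the sizes $|\mathrm{supp}\,\nu_x|$ are bounded and locally stable.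

**Step 1: uniform bounds.** $X$ is $\omega$-bounded, hence countably compact, hence pseudocompact; by Arhangel'skiĭ's theorem $Y$ is pseudocompact. So $C(X)$ and $C(Y)=C(\beta Y)$ are Banach spaces of bounded functions, and the uniform boundedness principle gives
$$c=\sup_y\|\mu_y\|<\infty,\qquad C=\sup_x\|\nu_x\|<\infty.$$
Also $C>0$, because $\nu_x\ne0$.

**Step 2: reduce to showing that limits lie in $Y$, and represent a limit by a measure.** Let $\emptyset\ne D\subset Y$ with $|D|\le\kappa$, and let $p\in\mathrm{cl}_{\beta Y}D$. It suffices to show $p\in Y$, for then $\mathrm{cl}_YD=\mathrm{cl}_{\beta Y}D$ is compact. The set $S=\bigcup_{y\in D}\mathrm{supp}\,y$ has size at most $\kappa$, so $H=\mathrm{cl}_XS$ is compact. Take a net $y_\alpha\to p$ with $y_\alpha\in D$. The measures $\mu_{y_\alpha}$ live on $H$ and have norm at most $c$. By weak* compactness of balls in $M(H)=C(H)^*$ we may pass to a subnet with $\mu_{y_\alpha}\to\mu$ weak*. For $g\in C(\beta Y)$, the function $x\mapsto\nu_x(g)=\varphi^{-1}(g|_Y)(x)$ is continuous on $H$, so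
$$g(p)=\lim g(y_\alpha)=\lim\mu_{y_\alpha}(\varphi^{-1}(g|_Y))=\int_H\nu_x(g)\,d\mu(x). \tag{7}$$

**Step 3: a large compact part of $H$ where the support sizes are constant.** By Lemma 7 with $X$ and $Y$ interchanged, the sets $H_k=\{x\in H:|\mathrm{supp}\,\nu_x|\le k\}$ are closed. We have $H_0=\emptyset$ and $H=\bigcup_kH_k$. So the Borel sets $E_k=H_k\setminus H_{k-1}$ ($k\ge1$) partition $H$. Choose $r$ with $|\mu|(H\setminus H_r)<\frac1{4C}$, and by regularity compact $P_k\subset E_k$ with $|\mu|(E_k\setminus P_k)<\frac1{4Cr}$ for $k\le r$. With $P=\bigcup_{k\le r}P_k$ we get $|\mu|(H\setminus P)<\frac1{2C}$.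

**Step 4: the supports over $P_k$ fill a compact set.** We show that $T_k=\bigcup_{x\in P_k}\mathrm{supp}\,\nu_x$ is a compact subset of $Y$, by finding a cluster point in $T_k$ for any net $t_\alpha\in\mathrm{supp}\,\nu_{x_\alpha}$, $x_\alpha\in P_k$. Passing to a subnet, $x_\alpha\to x\in P_k$. Since $x\in E_k$, $\mathrm{supp}\,\nu_x=\{t^1,\dots,t^k\}$ has exactly $k$ points. Suppose that no $t^j$ is a cluster point of $(t_\alpha)$. Then we can choose pairwise disjoint open $O_j\ni t^j$ so small that eventually $t_\alpha\notin\bigcup_jO_j$. By Lemma 7, $\mathrm{supp}\,\nu_{x_\alpha}$ eventually meets every $O_j$. As it has exactly $k$ points and the $O_j$ are disjoint, each $O_j$ contains exactly one of them, and there are no others. So eventually $t_\alpha\in\bigcup_jO_j$, a contradiction. Hence some $t^j\in T_k$ is a cluster point.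

**Step 5: conclude.** Suppose $p\notin Y$. Then $p\notin T:=\bigcup_{k\le r}T_k$, which is compact, hence closed in $\beta Y$. Take $g\in C(\beta Y)$ with $0\le g\le1$, $g(p)=1$ and $g=0$ on $T$. For $x\in P$ we have $\mathrm{supp}\,\nu_x\subset T$, so $\nu_x(g)=0$. For every $x$, $|\nu_x(g)|\le C$. So (7) gives
$$1=|g(p)|\le C\,|\mu|(H\setminus P)\le\frac12,$$
a contradiction. Hence $p\in Y$, and $Y$ is $\kappa$-bounded. By symmetry the property is preserved in both directions. $\blacksquare$
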